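\title{A $q$-concave symmetric subspace of $L_1$ that does not order embed into $L_1(L_q)$}

\begin{abstract}
Let $1<q\le 2$. We consider the question whether every $q$-concave symmetric space that is isomorphic to a subspace of $L_1$ is order isomorphic to a sublattice of $L_1(L_q)$. For every $q$ with $1<q<2$ we construct a $q$-concave space with a $1$-symmetric basis that is isomorphic to a subspace of $L_1$ and is not order embeddable into $L_1(L_q)$. The failure occurs only at the endpoint of concavity: the answer is affirmative for $q=2$, and for $1<q\le 2$ it is affirmative for spaces that are $r$-concave for some $r<q$.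
\end{abstract}

\section{The question and the results}\label{sec:intro}

All spaces are real, and $L_p=L_p[0,1]$. A basis $(x_i)_{i\in\mathbb{N}}$ of a Banach space is \emph{$C$-symmetric} if
\[
\Big\|\sum_i\varepsilon_i a_{\pi(i)}x_i\Big\|\le C\Big\|\sum_i a_ix_i\Big\|
\]
for all scalars $a_i$, all signs $\varepsilon_i=\pm1$ and all permutations $\pi$ of $\mathbb{N}$. By a \emph{symmetric space} we mean either an infinite-dimensional sequence space with a $1$-symmetric basis, or a rearrangement invariant function space on $I=[0,1]$ or $I=[0,\infty)$. A space $X$ of the second kind consists of measurable functions on $I$, contains the indicator functions of the sets of finite measure, is an ideal (if $|f|\le|g|$ a.e.\ and $g\in X$, then $f\in X$ and $\|f\|\le\|g\|$), and gives the same norm to equimeasurable functions. A symmetric space is a Banach lattice in its natural order, coordinatewise or pointwise almost everywhere. A \emph{symmetric subspace of $L_1$} is a symmetric space that is isomorphic, as a Banach space,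 to a subspace of $L_1$.

For $1\le q<\infty$, a Banach lattice $L$ is \emph{$q$-concave} if there is a constant $M$ such that
\[
\Big(\sum_{i=1}^n\|x_i\|^q\Big)^{1/q}\le M\Big\|\Big(\sum_{i=1}^n|x_i|^q\Big)^{1/q}\Big\|
\]
for all finite families $x_1,\dots,x_n\in L$. In the lattices of this paper the expression $(\sum|x_i|^q)^{1/q}$ is computed coordinatewise or pointwise.

The lattice $L_1(L_q)=L_1([0,1];L_q[0,1])$ consists of the Bochner integrable $L_q$-valued functions on $[0,1]$ with the pointwise order. We identify it with the lattice of measurable functions $F(s,\tau)$ on $[0,1]^2$ with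
\[
\|F\|=\int_0^1\Big(\int_0^1|F(s,\tau)|^q\,d\tau\Big)^{1/q}ds<\infty .
\]
A Banach lattice $L$ is \emph{order embeddable} into $L_1(L_q)$ if it is isomorphic, via a lattice isomorphism, to a sublattice of $L_1(L_q)$: there are a linear map $U:L\to L_1(L_q)$ with $U|x|=|Ux|$ and a constant $C$ with $C^{-1}\|x\|\le\|Ux\|\le C\|x\|$.

\begin{quote}
\textbf{Question.} Let $1<q\le2$. Is every $q$-concave symmetric subspace of $L_1$ order embeddable into $L_1(L_q)$?
\end{quote}

The question is posed in \cite{source}, where it is stated that the answer is affirmative when the symmetric space is an Orlicz space.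

The hypotheses are natural. The lattice $L_1(L_q)$ is $q$-concave with constant $1$: by the triangle inequality in $\ell_q$,
\begin{equation}\label{eq:L1Lq-concave}
\Big(\sum_j\|F_j\|^q\Big)^{1/q}\le\int_0^1\Big(\sum_j\|F_j(s,\cdot)\|_q^q\Big)^{1/q}ds=\Big\|\Big(\sum_j|F_j|^q\Big)^{1/q}\Big\| .
\end{equation}
A bounded lattice homomorphism commutes with $(x_i)\mapsto(\sum|x_i|^q)^{1/q}$, because this expression lies between $\max_{a}\sum a_ix_i$ and $(1-\varepsilon)^{-1}\max_a\sum a_ix_i$ when $a$ runs over a finite $\varepsilon$-net of the unit ball of the dual of $\ell_q^n$. Hence every lattice that order embeds into $L_1(L_q)$ is $q$-concave. A sequence space that order embeds into $L_1(L_q)$ is also isomorphic to a subspace of $L_1$ (Example~\ref{ex:simple}). So for sequence spaces the question asks whether two necessary conditions are sufficient. The simplest spaces suggest that they are: $\ell_p$ is not $q$-concave for $p>q$ (test on unit vectors), while $\ell_q$ is spanned by disjoint functions of $\tau$, $\ell_1$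 by disjoint functions of $s$, and the spaces $\ell_p$ with $1<p<q$ also order embed (Example~\ref{ex:simple}). Nevertheless the answer is negative.

\begin{theorem}\label{thm:A}
Let $1<q<2$. There is an infinite-dimensional Banach space $X$ with a $1$-symmetric basis such that
\begin{enumerate}
\item[(i)] $X$ is isomorphic to a subspace of $L_1$;
\item[(ii)] $X$ is a $q$-concave lattice;
\item[(iii)] $X$ is not order embeddable into $L_1(L_q)$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:B}
Let $X$ be a symmetric subspace of $L_1$ (a sequence space, or a rearrangement invariant function space on $[0,1]$ or $[0,\infty)$). Then $X$ is order embeddable into $L_1(L_2)$. If $X$ is $r$-concave and $1\le r<q\le2$, then $X$ is order embeddable into $L_1(L_q)$.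
\end{theorem}

\begin{remark}\label{rem:endpoint}
Let $X$ be a symmetric subspace of $L_1$ and $q_X=\inf\{r\ge1: X\text{ is $r$-concave}\}$; the set contains $2$ by Theorem~\ref{thm:B} and \eqref{eq:L1Lq-concave}. By the same two facts, $X$ order embeds into $L_1(L_q)$ for all $q\in(q_X,2]$ and for no $q\in(1,q_X)$. For the space of Theorem~\ref{thm:A} we have $q_X\le q$ by (ii), and $q_X<q$ is excluded by (iii). So the embedding can fail at $q=q_X\in(1,2)$ even when $X$ is $q_X$-concave.
\end{remark}

Section~\ref{sec:mixtures} translates the question into one about averages of weighted $\ell_q$-norms and proves Theorem~\ref{thm:B} for sequence spaces. Section~\ref{sec:idea} describes the mechanism of the counterexample, Sections \ref{sec:space}--\ref{sec:noembed} prove Theorem~\ref{thm:A}, and Section~\ref{sec:function} proves Theorem~\ref{thm:B} for function spaces.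

\section{Mixtures of weighted $\ell_q$-norms}\label{sec:mixtures}

Throughout, $q'=q/(q-1)$, so that $q'(q-1)=q$, $q(q'-1)=q'$ and $q'/q+1=q'$; $\log$ is the logarithm to base $2$; $c_{00}$ is the space of finitely supported real sequences, with unit vectors $e_n$; and $\mathbb{E}[Z;A]=\mathbb{E}(Z\mathbf{1}_A)$. Every countable family of random variables that we use can be realized on $[0,1]$ with Lebesgue measure. We recall the probabilistic tools.

\emph{Khintchine's inequality.} For independent random signs $r_i$ and real $b_i$,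
\begin{equation}\label{eq:khintchine}
\tfrac1{\sqrt2}\Big(\sum b_i^2\Big)^{1/2}\le\mathbb{E}\Big|\sum r_ib_i\Big|\le\Big(\sum b_i^2\Big)^{1/2}.
\end{equation}

\emph{Positive stable variables.} For $0<\alpha<1$ there is a random variable $Y>0$, called positive $\alpha$-stable, with $\mathbb{E}e^{-zY}=e^{-z^\alpha}$ for $z\ge0$. If $Y_i$ are independent copies of $Y$ and $b_i\ge0$, then $\sum b_iY_i$ and $(\sum b_i^\alpha)^{1/\alpha}Y$ have the same Laplace transform, hence the same law. For $0<\beta<1$, the identity $y^\beta=c_\beta\int_0^\infty(1-e^{-zy})z^{-\beta-1}dz$ gives $\mathbb{E}Y^\beta=c_\beta\int_0^\infty(1-e^{-z^\alpha})z^{-\beta-1}dz$, which is finite exactly when $\beta<\alpha$.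

\emph{Three elementary inequalities.} For finitely many random variables $Z_l\ge0$, the triangle inequality in $\ell_q$ and Jensen's inequality give
\begin{equation}\label{eq:mink}
\Big(\sum(\mathbb{E}Z_l)^q\Big)^{1/q}\le\mathbb{E}\Big(\sum Z_l^q\Big)^{1/q}\le\Big(\sum\mathbb{E}Z_l^q\Big)^{1/q}.
\end{equation}
Bounding the $\ell_2$-norm of the terms $Z_l>\lambda$ by their sum, and the expected $\ell_2$-norm of the others by Jensen's inequality, we get for $\lambda>0$
\begin{equation}\label{eq:split}
\mathbb{E}\Big(\sum Z_l^2\Big)^{1/2}\le\sum\mathbb{E}[Z_l;Z_l>\lambda]+\Big(\sum\mathbb{E}[Z_l^2;Z_l\le\lambda]\Big)^{1/2}.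
\end{equation}
Finally, if $0\le p\le1$ and $A_l$ are independent events, then
\begin{equation}\label{eq:onehit}
\sum\mathbb{P}(A_l)\ge p\quad\text{implies}\quad\mathbb{P}\Big(\bigcup A_l\Big)\ge1-e^{-p}\ge p/2 .
\end{equation}

For a sequence space, an order embedding into $L_1(L_q)$ is the same as a representation of the norm as an average of weighted $\ell_q$-norms.

\begin{lemma}\label{lem:mixture}
Let $X$ be a space with a $1$-symmetric basis $(e_n)$ and $1<q\le2$. Then $X$ is order embeddable into $L_1(L_q)$ if and only if there are measurable functions $g_n:[0,1]\to[0,\infty)$ and $C\ge1$ such that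
\begin{equation}\label{eq:mixture}
C^{-1}\|a\|\le\int_0^1\Big(\sum_n|a_n|^qg_n(s)\Big)^{1/q}ds\le C\|a\|,\qquad a\in c_{00}.
\end{equation}
\end{lemma}

\begin{proof}
If $U$ is an order embedding, the functions $Ue_n$ are nonnegative and have pairwise disjoint supports in $[0,1]^2$, because $Ue_n\wedge Ue_m=U(e_n\wedge e_m)=0$. With $g_n(s)=\int_0^1(Ue_n)(s,\tau)^q\,d\tau$, finite for almost all $s$, the middle term of \eqref{eq:mixture} is $\|Ua\|$. Conversely, take disjointly supported $\phi_n\ge0$ of norm one in $L_q$ and put $(Ue_n)(s,\tau)=g_n(s)^{1/q}\phi_n(\tau)$. On $c_{00}$ we have $U|a|=|Ua|$, and $\|Ua\|$ is the middle term of \eqref{eq:mixture}. Since $c_{00}$ is dense and the lattice operations are continuous, $U$ extends to an order embedding of $X$.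
\end{proof}

\begin{example}\label{ex:simple}
(a) Let $1<p<q$ and let $g_n$ be independent positive $(p/q)$-stable variables on $[0,1]$. The middle term of \eqref{eq:mixture} equals $\mathbb{E}g_1^{1/q}\cdot\|a\|_p$, and $\mathbb{E}g_1^{1/q}<\infty$ since $1/q<p/q$. So $\ell_p$ order embeds into $L_1(L_q)$.

(b) Suppose \eqref{eq:mixture} holds. Let $\theta_n^2$ be independent positive $(q/2)$-stable variables, $\theta_n>0$ (and $\theta_n=1$ if $q=2$), and let $r_n$ be signs independent of them. For real $b_n$, $\mathbb{E}(\sum b_n^2\theta_n^2)^{1/2}=\mathbb{E}\theta_1\cdot\|b\|_q$, and $\mathbb{E}\theta_1<\infty$ since $q>1$. By \eqref{eq:khintchine}, $a\mapsto\sum a_ng_n(s)^{1/q}\theta_nr_n$ is an isomorphism of $X$ into $L_1$ of the product space.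
\end{example}

Khintchine's inequality gives \eqref{eq:mixture} with $q=2$ for any embedding into $L_1$. To lower the exponent from $2$ to $q$, we multiply the coefficients by the variables $\theta_i$ of Example~\ref{ex:simple}(b), which turn an $\ell_2$-sum into an $\ell_q$-sum; concavity is what guarantees that this randomization does not increase the norm too much. We state the result for disjoint families, as needed in Section~\ref{sec:function}.

\begin{proposition}\label{prop:finite}
Let $X$ be a symmetric space and $J:X\to L_1$ an isomorphism into. Assume that $q=2$, or that $X$ is $r$-concave and $1\le r<q<2$. There is a constant $C$ such that for all finite families of disjoint positive elements $u_i\in X$ and all real $a_i$,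
\begin{equation}\label{eq:finite}
C^{-1}\Big\|\sum a_iu_i\Big\|\le\int_0^1\Big(\sum|a_i|^q\,|Ju_i|^q\Big)^{1/q}ds\le C\Big\|\sum a_iu_i\Big\| .
\end{equation}
\end{proposition}

\begin{proof}
Let $A^{-1}\|x\|\le\|Jx\|_1\le A\|x\|$. By disjointness, $\|\sum\varepsilon_ia_iu_i\|$ does not depend on the signs $\varepsilon_i$. Averaging $\|\sum\varepsilon_ia_iJu_i\|_1$ over the signs and using \eqref{eq:khintchine} at each point $s$, we get
\begin{equation}\label{eq:two}
A^{-1}\Big\|\sum a_iu_i\Big\|\le\int_0^1\Big(\sum a_i^2|Ju_i|^2\Big)^{1/2}ds\le\sqrt2A\Big\|\sum a_iu_i\Big\| ,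
\end{equation}
which is the case $q=2$. Let $q<2$, let $M$ be the $r$-concavity constant and let $\theta_i$ be as in Example~\ref{ex:simple}(b); then $\mathbb{E}\theta_1^r<\infty$ because $r/2<q/2$. We claim that
\[
\mathbb{E}\theta_1\Big\|\sum a_iu_i\Big\|\le\mathbb{E}\Big\|\sum a_i\theta_iu_i\Big\|\le\Big(\mathbb{E}\Big\|\sum a_i\theta_iu_i\Big\|^r\Big)^{1/r}\le M(\mathbb{E}\theta_1^r)^{1/r}\Big\|\sum a_iu_i\Big\|.
\]
The first inequality is the convexity of the norm. For the last one, let first the $\theta_i$ be simple functions, so that $x=\sum a_i\theta_iu_i$ takes finitely many values $x_j$ with probabilities $p_j$. The $r$-concavity inequality for the vectors $p_j^{1/r}x_j$ bounds $(\mathbb{E}\|x\|^r)^{1/r}$ by $M\|\sum|a_i|(\mathbb{E}\theta_i^r)^{1/r}u_i\|$, because the $u_i$ are disjoint. The general case follows by monotone convergence along simple functions increasing to the $\theta_i$. Now apply \eqref{eq:two} to the coefficients $a_i\theta_i$ and take expectations: the middle term becomes $\mathbb{E}\theta_1\int_0^1(\sum|a_i|^q|Ju_i|^q)^{1/q}ds$,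 and \eqref{eq:finite} follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B} for sequence spaces]
Proposition~\ref{prop:finite} applied to the basis gives \eqref{eq:mixture} with $g_n=|Je_n|^q$; apply Lemma~\ref{lem:mixture}.
\end{proof}

The hypothesis $r<q$ was used once, for $\mathbb{E}\theta_1^r<\infty$, and $\mathbb{E}\theta_1^q=\infty$. Theorem~\ref{thm:A} shows that no other argument can repair the case $r=q<2$.

\section{The mechanism of the counterexample}\label{sec:idea}

This section is an informal guide; the later sections do not depend on it. Fix $1<q<2$.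

\emph{Rare spikes.} Let $\xi_1,\dots,\xi_n$ be independent $\{0,1\}$-valued variables with $\mathbb{P}(\xi_l=1)=1/R$ and $R=2^{q't}$. Each $R\xi_l$ has mean one. The quantity $\mathbb{E}(\sum_l(R\xi_l)^q)^{1/q}$ is at most $n$, it is at most $R(n/R)^{1/q}=2^tn^{1/q}$ by \eqref{eq:mink}, and for $n\le R$ it is at least $R\cdot n/(2R)=n/2$ by \eqref{eq:onehit}. So up to $R$ spikes add as in $\ell_1$, and the bound $\min(n,2^tn^{1/q})$ holds for all $n$.

\emph{Scales and heights.} In the space $X$ the lengths of vectors are grouped into scales: scale $k$ consists of the lengths between $2^{J_k}$ and $2^{J_{k+1}}$, where $J_{k+1}-J_k\to\infty$. A \emph{block of scale $k$ and length $p$} is a vector with $p$ coordinates equal to $2^{-k}p^{-1/q}$ and all others $0$. Each scale $k$ carries its own spike and a \emph{height} $d_k$, and a sum of disjoint blocks from $n$ scales of the same height $t$ has norm of order $\min(n,2^tn^{1/q})$ (see Lemma~\ref{lem:blocks} for the precise statement).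

\emph{The constraint from $q$-concavity.} If $x^{(1)},\dots,x^{(m)}$ are disjoint rearrangements of $x$ in a $q$-concave symmetric space, then $m^{1/q}\|x\|\le M\|\sum_jx^{(j)}\|$: spreading a vector while keeping its $\ell_q$-norm cannot decrease the norm by more than the factor $M$. A block of scale $k$, spread to a length of scale $k+\tau$, is $2^\tau$ times a block of scale $k+\tau$. Comparing sums of many blocks, one expects the constraint $2^{d_k}\le\mathrm{const}\cdot2^{\tau+d_{k+\tau}}$, that is, $k+d_k$ should be essentially nondecreasing. We let the heights descend from $T$ to $0$ at the maximal speed, one unit per scale, so that the constraint is saturated at all heights $1,\dots,T$ at once.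

\emph{A mixture of $\ell_q$-norms remembers.} Suppose \eqref{eq:mixture} holds. By symmetry one can replace the weights $g_n(s)$ by variables $\gamma_j$ that are i.i.d.\ for fixed $s$. Let $H(p)$ be the expectation of $(p^{-1}\sum_{j\le p}\gamma_j)^{1/q}$ for fixed $s$. It is nondecreasing in $p$ \emph{for every $s$}, which is a pointwise form of the constraint. Take $n$ descents $l=1,\dots,n$, and let $H_{l,t}(s)=2^{-k}H(p)$, where $k$ is the scale of height $t$ in the $l$-th descent and $p$ is a length in that scale. Monotonicity gives $H_{l,t}\le2^tH_{l,0}$. The norm of $X$ dictates three more properties, up to constants: $\int H_{l,t}\le1$; the $\ell_q$-sum of $2^{q't}$ of the functions $H_{l,t}$ has integral about $2^{q't}$; and $\beta=(n^{-1}\sum_lH_{l,0}^q)^{1/q}$ has integral at most $1$. An $\ell_q$-sum is comparable to the $\ell_1$-sum only if few terms dominate. So, for a typical $s$, the numbers $H_{l,t}(s)$ should look as in the following example, which shows why the four properties are incompatible.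

\begin{example}\label{ex:toy}
Let $q=3/2$, so $q'=3$, and $n=8^T$. For $1\le t\le T$ let $H_{l,t}=8^t$ on a set $D_t\subset\{1,\dots,n\}$ with $|D_t|=8^{T-t}$ and $H_{l,t}=0$ elsewhere. The average of $H_{l,t}$ over $l$ is $1$, and a random set of $8^t$ indices misses $D_t$ with probability at most $(1-8^{-t})^{8^t}\le1/e$, so its $\ell_q$-sum is of order $8^t$. (For $H_{l,t}\equiv1$ it would be only $4^t$.) Suppose $H_{l,t}\le2^tH_{l,0}$. Then $H_{l,0}^{3/2}\ge(4^t)^{3/2}=8^t$ on $D_t$, so each height alone forces exactly $\beta^{3/2}\ge1$, which is harmless. Now take $T=2$: $n=64$, $|D_1|=8$, $|D_2|=1$. At least $7$ indices of $D_1$ lie outside $D_2$, so $\beta^{3/2}\ge(7\cdot8+64)/64=15/8$. In general the sets $D_{t'}$, $t'>t$, cover at most the fraction $\sum_{i\ge1}8^{-i}=1/7$ of $D_t$, and $\beta^{3/2}\ge\frac67T$. The contributions of the heights add up, whereas $q$-concavity only compares each height separately with height $0$.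
\end{example}

\emph{A mixture of $\ell_2$-norms forgets.} It remains to see why such a norm can exist in $L_1$. Let $i_1,i_2,\dots$ be independent with $\mathbb{P}(i_n=j)=2^{-j-1}$, so that $\mathbb{P}(2^{i_n/q}\ge2^{j/q})=2^{-j}$. The $\ell_2$-sum $(\sum x_n^22^{2i_n/q})^{1/2}$ has expectation at most a constant times $\|x\|_q$ (see \eqref{eq:Zk}). For a vector with $p$ coordinates equal to $p^{-1/q}$, the values $i_n<J$ contribute at most
\[
\Big(p^{1-2/q}\sum_{j<J}2^{-j-1+2j/q}\Big)^{1/2}\le\mathrm{const}\cdot(2^J/p)^{1/q-1/2},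
\]
which is small when $p\gg2^J$, because $q<2$. So if the values $i_n\in[J_k,J_{k+1})$ are multiplied by a spike that belongs to scale $k$, then blocks of much larger length do not feel this spike. This is the construction.

\section{The space $X$ and its norm}\label{sec:space}

From here to the end of Section~\ref{sec:noembed}, $1<q<2$, so $q'>2$. The constants $c_0,c_1,c_2,C_0,C_1$ depend only on $q$.

\subsection{Definition}

\emph{Heights.} A \emph{cluster of height $T$} is a sequence of $2T$ unit steps going from $0$ up to $T$ and back down to $0$. Let $(d_k)_{k\ge0}$, $d_0=0$, be the integer sequence obtained by concatenating, for $T=1,2,3,\dots$ in turn, $n_T=\lceil2^{q'T}\rceil$ clusters of height $T$. Then $0\le d_k\le k$ and $|d_{k+1}-d_k|=1$. Put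
\[
R_k=2^{q'd_k},\qquad h_k=2^kR_k,\qquad\sigma_k=2^{k+d_k}.
\]
Since $q'(q-1)=q$ and the steps are $\pm1$,
\begin{equation}\label{eq:params}
\frac{h_k}{R_k}=2^k,\quad\frac{h_k^q}{R_k}=\sigma_k^q,\quad\sigma_k\le\sigma_{k+1}\le4\sigma_k,\quad\frac{h_{k+1}}{h_k}\ge2^{1-q'},\quad\frac{R_{k+1}}{R_k}\le2^{q'} .
\end{equation}

\emph{Scales.} Let $L_k=\lceil2q'\rceil(k+1)$, so $L_k\ge2q'(k+1)$ and $L_k\ge5(k+1)$. Put $J_0=0$, $J_{k+1}=J_k+L_k$, $I_k=\{J_k,\dots,J_{k+1}-1\}$, and for an integer $i\ge0$ let $k(i)$ be the $k$ with $i\in I_k$.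

\emph{The norm.} Let $(i_n)_{n\ge1}$ and $(\xi_k)_{k\ge0}$ be independent random variables with $\mathbb{P}(i_n=j)=2^{-j-1}$ for $j\ge0$, $\xi_k\in\{0,1\}$ and $\mathbb{P}(\xi_k=1)=1/R_k$. Put
\[
f_n=\xi_{k(i_n)}\,h_{k(i_n)}\,2^{i_n/q},\qquad\|x\|=\mathbb{E}\Big(\sum_nx_n^2f_n^2\Big)^{1/2}\quad(x\in c_{00}).
\]
Let $\omega=\min(1/q',2/q-1)$, which is positive because $1<q<2$, and $c_0=\frac12(1-2^{-\omega})^{-1}$. Since $\mathbb{E}\xi_\kappa h_\kappa=2^\kappa$ and $\sum_{j\ge J}2^{-j-1+j/q}\le c_02^{-J/q'}$, we have for $k\ge0$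
\begin{equation}\label{eq:far}
\mathbb{E}[f_n;k(i_n)\ge k]\le c_0\sum_{\kappa\ge k}2^\kappa2^{-J_\kappa/q'}\le2c_0\,2^k2^{-J_k/q'},
\end{equation}
because the ratio of consecutive terms is $2\cdot2^{-L_\kappa/q'}\le2\cdot2^{-2(\kappa+1)}\le\frac12$. In particular $0<\mathbb{E}f_n<\infty$, so $\|\cdot\|$ is a norm. The law of the sequence $(f_n)$ is invariant under permutations, so $\|x\|$ depends only on the decreasing rearrangement of $|x|$. Let $X$ be the completion of $c_{00}$; then $(e_n)$ is a $1$-symmetric basis of $X$. If $r_n$ are signs independent of all the above, \eqref{eq:khintchine} gives $\frac1{\sqrt2}\|x\|\le\mathbb{E}|\sum x_nr_nf_n|\le\|x\|$. This proves part (i) of Theorem~\ref{thm:A}.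

\emph{The functions $G_k$.} We describe the norm in terms of
\[
G_k(u)=\min\big(\sigma_k^qu,\;2^ku^{1/q}\big)=R_k^{-1}\min\big(h_k^qu,\,(h_k^qu)^{1/q}\big),\qquad u\ge0 .
\]
Each $G_k$ is concave and increasing, $G_k(0)=0$, and
\begin{equation}\label{eq:scaling}
G_k(\mu^{-q}u)\le\mu^{-1}G_k(u)\qquad(\mu\ge1).
\end{equation}
For $a$ times a block of scale $k$ we have $u=\sum|x_n|^q=2^{-kq}a^q$ and $G_k(u)=\min(2^{qd_k}a^q,a)$: an $\ell_1$-regime for $a\ge1/R_k$ and an $\ell_q$-regime with weight $2^{d_k}$ below.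

\subsection{Upper estimate}

A \emph{partition} is a sequence $(A_k)_{k\ge0}$ of disjoint finite sets with union $\mathbb{N}$ and $|A_k|\le2^{J_{k+1}}$. Finitely many disjoint sets $A_k$ obeying this bound can always be completed to a partition: assign the remaining integers one to each remaining index. We prove the upper estimate for an arbitrary partition, not only for the one given by the decreasing rearrangement, because $q$-concavity will come from an infimum over partitions. The basic computation is the following.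

\begin{lemma}\label{lem:tails}
Let $\mathbb{P}(i=j)=2^{-j-1}$ for $j\ge0$, let $a,\lambda>0$, $Z=a2^{i/q}$, $\iota=q\log(\lambda/a)$, let $0\le J<J'\le\infty$ be integers and let $\delta$ be the distance from $\iota$ to $[J,J']$. Then
\[
\mathbb{E}[Z;Z>\lambda,\,J\le i<J']\le c_0\lambda\Big(\frac a\lambda\Big)^q2^{-\omega\delta},\quad\mathbb{E}[Z^2;Z\le\lambda,\,J\le i<J']\le c_0\lambda^2\Big(\frac a\lambda\Big)^q2^{-\omega\delta}.
\]
\end{lemma}

\begin{proof}
We have $a2^{j/q}=\lambda2^{(j-\iota)/q}$ and $2^{-j}=(a/\lambda)^q2^{-(j-\iota)}$. So the first expectation is $\frac12\lambda(a/\lambda)^q\sum2^{-(j-\iota)/q'}$, summed over $J\le j<J'$, $j>\iota$. The sum is empty if $\iota\ge J'$; otherwise $\delta=(J-\iota)_+$, all $j$ in the sum satisfy $j-\iota\ge\delta$, and the sum is at most $2^{-\omega\delta}/(1-2^{-\omega})$. The second expectation is $\frac12\lambda^2(a/\lambda)^q\sum2^{-(\iota-j)(2/q-1)}$, summed over $J\le j<J'$, $j\le\iota$. The sum is empty if $\iota<J$; otherwise $\delta=(\iota-J')_+$, all $j$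 in the sum satisfy $\iota-j\ge\delta$, and the same bound holds.
\end{proof}

\begin{proposition}\label{prop:upper}
Let $x\in c_{00}$, let $(A_k)$ be a partition and $s_k=\sum_{n\in A_k}|x_n|^q$. If $\sum_kG_k(s_k)\le1$, then $\|x\|\le C_1$.
\end{proposition}

\begin{proof}
Let $\mathcal{K}_1=\{k:G_k(s_k)=2^ks_k^{1/q}\}$ and let $\mathcal{K}_q$ be the set of the other $k$, for which $G_k(s_k)=\sigma_k^qs_k$. In both cases $2^ks_k^{1/q}\le1$, since $2^k\le\sigma_k$. A term $x_n^2f_n^2$ with $n\in A_k$ and $\kappa=k(i_n)$ is of type (1) if $\kappa\ge k+2$, of type (2) if $\kappa\le k+1$ and $k\in\mathcal{K}_1$, and of type (3) if $\kappa\le k+1$ and $k\in\mathcal{K}_q$. The norm $\|x\|$ is at most the sum of the expected square roots of the three partial sums.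

\emph{Type (1).} The set $A_k$ is too small to reach the scales $\kappa\ge k+2$, and first moments suffice. By H\"older's inequality $\sum_{n\in A_k}|x_n|\le2^{J_{k+1}/q'}s_k^{1/q}$, so by \eqref{eq:far} the contribution is at most
\[
\sum_k8c_0\,2^ks_k^{1/q}\,2^{-(J_{k+2}-J_{k+1})/q'}\le8c_0\sum_k2^{-2(k+2)}\le8c_0 .
\]

\emph{Type (2).} In the $\ell_1$-regime we may use the triangle inequality over $k$ and $\kappa$. Let $Z_k=(\sum_{n\in A_k}x_n^22^{2i_n/q})^{1/2}$. If $s_k>0$, apply \eqref{eq:split} with $\lambda=s_k^{1/q}$ and Lemma~\ref{lem:tails} with $a=|x_n|$, $J=0$, $J'=\infty$; since $\sum_{n\in A_k}(|x_n|/\lambda)^q=1$,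
\begin{equation}\label{eq:Zk}
\mathbb{E}Z_k\le(c_0+c_0^{1/2})\,s_k^{1/q}.
\end{equation}
The square root of the sum of the terms of type (2) is at most $\sum_{k\in\mathcal{K}_1}\sum_{\kappa\le k+1}\xi_\kappa h_\kappa Z_k$. As $\xi_\kappa$ is independent of $Z_k$ and $\sum_{\kappa\le k+1}2^\kappa\le2^{k+2}$, the contribution is at most $4(c_0+c_0^{1/2})\sum_{k\in\mathcal{K}_1}2^ks_k^{1/q}\le4(c_0+c_0^{1/2})$.

\emph{Type (3).} In the $\ell_q$-regime we apply \eqref{eq:split} with $\lambda=1$ to all terms at once, namely to $Z_{n,\kappa}=|x_n|f_n\mathbf{1}[k(i_n)=\kappa]$ with $n\in A_k$, $k\in\mathcal{K}_q$, $\kappa\le k+1$, $x_n\neq0$. Fix such an $n$, put $a=|x_n|$, and for $\kappa\ge0$ let $\iota_\kappa=q\log(1/(h_\kappa a))$ and let $\delta_\kappa$ be the distance from $\iota_\kappa$ to $[J_\kappa,J_{\kappa+1}]$. By Lemma~\ref{lem:tails} with $h_\kappa a$ in place of $a$, the independence of $\xi_\kappa$, and \eqref{eq:params}, both $\mathbb{E}[Z_{n,\kappa};Z_{n,\kappa}>1]$ and $\mathbb{E}[Z_{n,\kappa}^2;Z_{n,\kappa}\le1]$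 are at most
\[
c_0R_\kappa^{-1}h_\kappa^qa^q2^{-\omega\delta_\kappa}=c_0\sigma_\kappa^qa^q2^{-\omega\delta_\kappa}\le4^qc_0\,\sigma_k^qa^q2^{-\omega\delta_\kappa}\qquad(\kappa\le k+1).
\]
Here we used $\sigma_\kappa\le\sigma_{k+1}\le4\sigma_k$, that is, the heights descend by at most one unit per scale. The difficulty is the sum over $\kappa$, which must not cost a factor $k$. We claim that only boundedly many scales matter:
\begin{equation}\label{eq:deltasum}
\sum_{\kappa\ge0}2^{-\omega\delta_\kappa}\le c_1:=1+\frac{1+2^{\omega q'}}{1-2^{-\omega}} .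
\end{equation}
Since $\log h_\kappa=\kappa+q'd_\kappa$, we have $\iota_{\kappa+1}-\iota_\kappa=-q(1\pm q')\le q(q'-1)=q'$. Hence $u_\kappa=J_\kappa-\iota_\kappa$ satisfies $u_{\kappa+1}-u_\kappa\ge L_\kappa-q'\ge1$. Let $\kappa^*$ be the first $\kappa$ with $u_\kappa>0$. For $\kappa\ge\kappa^*$, $\delta_\kappa=u_\kappa\ge\kappa-\kappa^*$. For $\kappa\le\kappa^*-2$ we have $u_{\kappa+1}\le u_{\kappa^*-1}-(\kappa^*-2-\kappa)\le-(\kappa^*-2-\kappa)$, and therefore
\[
\delta_\kappa\ge\iota_\kappa-J_{\kappa+1}\ge\iota_{\kappa+1}-q'-J_{\kappa+1}=-u_{\kappa+1}-q'\ge\kappa^*-2-\kappa-q' .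
\]
Two geometric series and the term $\kappa=\kappa^*-1$ give \eqref{eq:deltasum}. Summing over $\kappa$, $n$ and $k$, both sums on the right of \eqref{eq:split} are at most $4^qc_0c_1\sum_{k\in\mathcal{K}_q}\sigma_k^qs_k\le4^qc_0c_1$. So the contribution of type (3) is at most $4^qc_0c_1+(4^qc_0c_1)^{1/2}$.
\end{proof}

\subsection{Lower estimate}

To bound $\|x\|$ from below we extract from $\sum x_n^2f_n^2$ independent pieces, one for each scale, and use the following converse to \eqref{eq:split}.

\begin{lemma}\label{lem:indep}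
Let $W_m\ge0$ be finitely many independent random variables such that $\mathbb{E}(\sum W_m^2)^{1/2}\le1$. Then $\sum_m\mathbb{E}\min(W_m^2,W_m)\le514$.
\end{lemma}

\begin{proof}
Let $Z=(\sum W_m^2)^{1/2}$. Then $\mathbb{P}(\max W_m>8)\le\mathbb{P}(Z>8)\le\frac18$, so $\prod_m\mathbb{P}(W_m\le8)\ge\frac78$. Considering the disjoint events on which exactly one $W_m$ exceeds $8$,
\[
1\ge\mathbb{E}\max_mW_m\ge\sum_m\mathbb{E}[W_m;W_m>8]\prod_{m'\ne m}\mathbb{P}(W_{m'}\le8)\ge\tfrac78\sum_m\mathbb{E}[W_m;W_m>8].
\]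
Let $Y=\sum\min(W_m^2,64)$; by independence $\operatorname{Var}Y\le64\,\mathbb{E}Y$. If $\mathbb{E}Y\ge512$, Chebyshev's inequality gives $\mathbb{P}(Y\ge256)\ge\mathbb{P}(Y\ge\mathbb{E}Y/2)\ge1-256/\mathbb{E}Y\ge\frac12$, so $Z\ge16$ with probability at least $\frac12$ and $\mathbb{E}Z\ge8$, a contradiction. Since $\min(w^2,w)\le\min(w^2,64)+w\mathbf{1}[w>8]$, the sum is at most $512+\frac87$.
\end{proof}

Let $B_k=\{n:2^{J_k}\le n<2^{J_{k+1}}\}$; the sequence $(B_k)$ is a partition. For $x\in c_{00}$ with decreasing rearrangement $x^*$ of $|x|$, put $S_k(x)=\sum_{n\in B_k}(x_n^*)^q$.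

\begin{proposition}\label{prop:lower}
There is $C_0\ge1$ such that $x\in c_{00}$ and $\|x\|\le1/C_0$ imply $\sum_kG_k(S_k(x))\le1$.
\end{proposition}

\begin{proof}
By \eqref{eq:scaling} with $\mu=C_0$, it suffices to show that $\sum_kG_k(S_k)\le C_0$ when $\|x\|\le1$, $x\ge0$ is nonincreasing and $S_k=S_k(x)$. Fix one of the finitely many $k$ with $S_k>0$. Put $y_n=h_kx_n$ for all $n$, $S=h_k^qS_k=\sum_{n\in B_k}y_n^q$ and $\lambda=\max(1,S^{1/q})$, so that
\[
S\le\lambda^q,\qquad G_k(S_k)=R_k^{-1}\min(S,S^{1/q})=R_k^{-1}S\lambda^{1-q}.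
\]
We want to show that a term of size about $\lambda$ appears with probability about $R_k^{-1}S\lambda^{-q}$. For $n\in B_k$ with $x_n>0$ let $i(n)=\lceil q\log(\lambda/y_n)\rceil$, the value of $i_n$ at which $y_n2^{i_n/q}$ first reaches $\lambda$. Then $i(n)\ge0$, $y_n2^{i(n)/q}\ge\lambda$ and $2^{-i(n)}\ge y_n^q/(2\lambda^q)$. The event $i_n=i(n)$ carries the factor $\xi_kh_k$ only if $i(n)\in I_k$, so we distinguish cases according to the position of $i(n)$. We use that $w\mapsto\min(w^2,w)$ is increasing.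

\emph{Case A: $i(n)<J_k$ for some such $n$.} Then $k\ge1$, and we use the earlier, larger coordinates: $y_m2^{J_k/q}\ge y_n2^{i(n)/q}\ge\lambda$ for all $m<2^{J_k}$. Put
\[
W_{k,A}=\xi_kh_k\Big(\sum_{2^{J_k-1}\le m<2^{J_k}}x_m^22^{2i_m/q}\mathbf{1}[i_m=J_k]\Big)^{1/2}.
\]
The probabilities of the events $i_m=J_k$ add up to $2^{J_k-1}2^{-J_k-1}=\frac14$, so by \eqref{eq:onehit} one of them occurs with probability at least $\frac18$. If moreover $\xi_k=1$, then $W_{k,A}\ge\lambda\ge1$. Hence $\mathbb{E}\min(W_{k,A}^2,W_{k,A})\ge\frac18R_k^{-1}\lambda\ge\frac18G_k(S_k)$.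

\emph{Case C: $S<4\cdot2^{-L_{k+1}}$ and Case A fails.} Then $G_k(S_k)\le S$, and the sum of $G_k(S_k)$ over all such $k$ is at most $4\sum_k2^{-5(k+2)}\le1$.

\emph{Case B: Cases A and C fail.} All $i(n)$ are at least $J_k$. If $i(n)\ge J_{k+2}$, then $y_n^q<2\lambda^q2^{-J_{k+2}}$, so the sum of $y_n^q$ over these $n\in B_k$ is at most $2\lambda^q2^{-L_{k+1}}$. This is at most $S/2$: if $S\ge1$ because $\lambda^q=S$ and $L_{k+1}\ge2$, and if $S<1$ because $\lambda=1$ and $S\ge4\cdot2^{-L_{k+1}}$. Hence for $j=0$ or $j=1$ the set $E=\{n\in B_k:x_n>0,\ i(n)\in I_{k+j}\}$ satisfies $\sum_{n\in E}y_n^q\ge S/4$. Fix such a $j$ and put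
\[
W_{k,j}=\xi_{k+j}h_{k+j}\Big(\sum_{n\in E}x_n^22^{2i_n/q}\mathbf{1}[i_n=i(n)]\Big)^{1/2}.
\]
We have $\sum_{n\in E}\mathbb{P}(i_n=i(n))\ge\sum_{n\in E}y_n^q/(4\lambda^q)\ge S/(16\lambda^q)$, a number at most $1$, so one of these events occurs with probability at least $S/(32\lambda^q)$. If moreover $\xi_{k+j}=1$, then $W_{k,j}\ge(h_{k+j}/h_k)\lambda\ge\eta\lambda$ with $\eta=2^{1-q'}\le1$, and $\min(W_{k,j}^2,W_{k,j})\ge\eta^2\lambda$ because $\lambda\ge1$. As $R_{k+j}^{-1}\ge2^{-q'}R_k^{-1}$,
\[
\mathbb{E}\min(W_{k,j}^2,W_{k,j})\ge2^{-q'}R_k^{-1}\cdot\frac S{32\lambda^q}\cdot\eta^2\lambda=c_2G_k(S_k),\qquad c_2=2^{-q'}\eta^2/32 .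
\]

Consider the three families $\{W_{k,A}\}$, $\{W_{k,0}\}$, $\{W_{k,1}\}$, each over the $k$ for which the variable was defined. Within a family, different $k$ involve different $\xi$'s and disjoint sets of coordinates (those of $W_{k,A}$ lie in $B_{k-1}$), so the variables are independent. On each event marked by an indicator, the corresponding term of $W^2$ equals $x_n^2f_n^2$; so the sum of the squares in a family is at most $\sum_nx_n^2f_n^2$. Lemma~\ref{lem:indep} gives $\sum_kG_k(S_k)\le8\cdot514+2\cdot514/c_2+1=:C_0$.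
\end{proof}

\subsection{Sums of blocks}

Recall that a block of scale $k$ and length $p$ has $p$ coordinates equal to $2^{-k}p^{-1/q}$ and all others $0$.

\begin{lemma}\label{lem:blocks}
Let $\mathcal{A}$ be a nonempty finite set of indices $k$ with $d_k=t$, let $x=\sum_{k\in\mathcal{A}}x_k$ be a sum of disjointly supported blocks $x_k$ of scale $k$ and length $p_k$, and let $\lambda=\min(|\mathcal{A}|,2^t|\mathcal{A}|^{1/q})$.
\begin{enumerate}
\item[(a)] If $p_k\le2^{J_{k+1}}$ for all $k\in\mathcal{A}$, then $\|x\|\le C_1\lambda$.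
\item[(b)] If $p_k=2^{J_k+1}$ for all $k\in\mathcal{A}$, then $\|x\|\ge\lambda/(2C_0)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take a partition in which $A_k$ is the support of $x_k$ for $k\in\mathcal{A}$. For the vector $x/\lambda$ we have $G_k(s_k)=\min(2^{tq}\lambda^{-q},\lambda^{-1})\le1/|\mathcal{A}|$ for $k\in\mathcal{A}$ and $s_k=0$ otherwise. Apply Proposition~\ref{prop:upper}.

(b) The entries $2^{-k}2^{-(J_k+1)/q}$ decrease in $k$, so in $x^*$ the entries of $x_k$ are preceded by at most $\sum_{k'<k}2^{J_{k'}+1}<2^{J_k}$ entries (for $k\ge1$ the sum is at most $2^{J_{k-1}+2}$). Hence they occupy all ranks in $[2^{J_k},2^{J_k+1})\subset B_k$, and $S_k(x)\ge2^{-kq}/2$. Therefore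
\[
\sum_kG_k\big(S_k(2x/\lambda)\big)\ge|\mathcal{A}|\min\big(2^{q-1}2^{tq}\lambda^{-q},\,2^{1-1/q}\lambda^{-1}\big)\ge\min\big(2^{q-1},2^{1-1/q}\big)>1,
\]
and Proposition~\ref{prop:lower} gives $\|2x/\lambda\|>1/C_0$.
\end{proof}

\section{$q$-concavity}\label{sec:concave}

The sum $\sum_kG_k(S_k(x))$ involves a rearrangement that depends on $x$, so its concavity in $|x|^q$ is not visible. An infimum over all partitions removes this dependence. For finitely supported $y\ge0$ and $x\in c_{00}$ let
\[
\Phi(y)=\inf_{(A_k)}\sum_kG_k\Big(\sum_{n\in A_k}y_n\Big),\qquad N(x)=\inf\{\lambda>0:\Phi(|x|^q/\lambda^q)\le1\}.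
\]
As an infimum of concave increasing functions of $y$, $\Phi$ is concave and increasing; in particular $\Phi(|x|^q/\lambda^q)>1$ implies $N(x)\ge\lambda$.

\emph{$N$ is equivalent to the norm:} $(2C_1)^{-1}\|x\|\le N(x)\le C_0\|x\|$. For the upper bound, let $x\ne0$, apply Proposition~\ref{prop:lower} to $x/(C_0\|x\|)$, and transport the partition $(B_k)$ by a permutation of $\mathbb{N}$ that arranges $|x|$ in decreasing order. For the lower bound, let $\lambda>N(x)$. Some partition has $\sum_kG_k(s_k/\lambda^q)\le2$, where $s_k=\sum_{n\in A_k}|x_n|^q$; by \eqref{eq:scaling}, $\sum_kG_k(s_k/(2\lambda)^q)\le1$, and Proposition~\ref{prop:upper} gives $\|x\|\le2C_1\lambda$.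

\emph{$N$ is $q$-concave with constant $1$.} Let $x_1,\dots,x_m\in c_{00}$ be nonzero, $y_j=|x_j|^q$, $0<\mu_j<N(x_j)^q$ and $\mu=\sum\mu_j$. Then $\Phi(y_j/\mu_j)>1$, so by concavity
\[
\Phi\Big(\frac1\mu\sum_jy_j\Big)\ge\sum_j\frac{\mu_j}\mu\,\Phi(y_j/\mu_j)>1 ,
\]
whence $N((\sum y_j)^{1/q})^q\ge\mu$. Letting $\mu_j\to N(x_j)^q$, we get $\sum_jN(x_j)^q\le N((\sum_j|x_j|^q)^{1/q})^q$.

Consequently $(\sum\|x_j\|^q)^{1/q}\le2C_0C_1\|(\sum|x_j|^q)^{1/q}\|$ for $x_j\in c_{00}$. For $x_j\in X$, apply this to the truncations to the first $n$ coordinates: the right side does not increase, and the left side converges as $n\to\infty$. This proves part (ii) of Theorem~\ref{thm:A}.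

\section{$X$ is not a mixture of weighted $\ell_q$-norms}\label{sec:noembed}

Suppose that $X$ is order embeddable into $L_1(L_q)$. Let $g_n$ and $C$ be as in Lemma~\ref{lem:mixture}, and write $\Gamma(a)$ for the middle term of \eqref{eq:mixture}. Put $\rho_t=2^{q't}$, and note that $\rho_t^{1/q'}=2^t$ and $\rho_t^{1/q}2^t=\rho_t$.

\subsection{Conditionally independent weights}

The functions $g_n$ need not have any symmetry. We create it by assigning them to the coordinates at random. A random injection would give exchangeable weights; we need independent ones, so we use a random function and control the collisions.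

\begin{lemma}\label{lem:iid}
Let $p^*\in\mathbb{N}$, let $\pi:\{1,\dots,p^*\}\to\{1,\dots,(p^*)^2\}$ be a uniformly random function, and $\gamma_j(s)=g_{\pi(j)}(s)$. For each fixed $s$ the variables $\gamma_1,\dots,\gamma_{p^*}$ are i.i.d., and with $C_2=2C^3$,
\begin{equation}\label{eq:iid}
C_2^{-1}\|a\|\le\int_0^1\mathbb{E}_\pi\Big(\sum_{j\le p^*}|a_j|^q\gamma_j\Big)^{1/q}ds\le C_2\|a\|\qquad(a\in\mathbb{R}^{p^*}).
\end{equation}
\end{lemma}

\begin{proof}
The values $\pi(j)$ are i.i.d., which gives the first statement. The middle term of \eqref{eq:iid} is $\mathbb{E}_\pi\Gamma(b_\pi)$, where $b_\pi(n)=(\sum_{\pi(j)=n}|a_j|^q)^{1/q}$. The map $\pi$ fails to be injective with probability at most $\binom{p^*}2/(p^*)^2\le\frac12$. If it is injective, $b_\pi$ is a rearrangement of $|a|$ and $\Gamma(b_\pi)\ge C^{-1}\|a\|$. This gives the lower bound.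

For the upper bound fix $\pi$. In each class $\pi^{-1}(n)$ with $b_\pi(n)>0$ choose one index $j$ with probability $|a_j|^q/b_\pi(n)^q$, independently for different classes, and put the value $b_\pi(n)$ at the coordinate $j$; put $0$ at all other coordinates. The resulting random vector $\hat b$ is a rearrangement of $b_\pi$, and $\mathbb{E}|\hat b_j|^q=|a_j|^q$. By Jensen's inequality for $u\mapsto u^{1/q}$ at each $s$, $\mathbb{E}\Gamma(\hat b)\le\Gamma(a)$. Hence
\[
\Gamma(b_\pi)\le C\|b_\pi\|=C\,\mathbb{E}\|\hat b\|\le C^2\,\mathbb{E}\Gamma(\hat b)\le C^2\Gamma(a)\le C^3\|a\|.\qedhere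
\]
\end{proof}

For $1\le p\le p^*$ define the function of $s$
\[
H(p)=\mathbb{E}_\pi\Big(\frac1p\sum_{j\le p}\gamma_j\Big)^{1/q}.
\]
It is \emph{nondecreasing in $p$} for every $s$. Indeed, for $p<p'$ the average of $\gamma_1,\dots,\gamma_{p'}$ is the mean of the averages over all $p$-element subsets; by concavity its $(1/q)$-th power is at least the mean of their $(1/q)$-th powers, each of which has expectation $H(p)$.

\subsection{Removing the fluctuations for fixed $s$}

In \eqref{eq:iid}, blocks can add as in $\ell_1$ for two reasons: because of rare large values of the $\gamma_j$ for fixed $s$, or because different blocks are large for different $s$. Only the second is seen by the functions $H(p)$. The next lemma shows that the first is absorbed if we lengthen each block by a factor $m$ at least equal to the number of blocks.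

\begin{lemma}\label{lem:average}
Let $Y_l\ge0$, $l\in A$, be finitely many independent random variables with $\mathbb{E}Y_l^{1/q}<\infty$, let $m\ge|A|$ be an integer, and let $H_l'=\mathbb{E}(m^{-1}\sum_{u\le m}Y_l^{(u)})^{1/q}$, where $Y_l^{(1)},\dots,Y_l^{(m)}$ are independent copies of $Y_l$. Then
\[
\mathbb{E}\Big(\sum_{l\in A}Y_l\Big)^{1/q}\le19\Big(\sum_{l\in A}(H_l')^q\Big)^{1/q}.
\]
\end{lemma}

\begin{proof}
We truncate each $Y_l$ at a level exceeded with probability at most $1/m$. Fix $l$ and drop it from the notation. The function $y\mapsto\mathbb{E}\min(Y/y,m)$ is continuous on $(0,\infty)$, with limits $m\mathbb{P}(Y>0)$ at $0$ and $0$ at $\infty$. If $m\mathbb{P}(Y>0)>1$, choose $y>0$ at which it equals $1$; otherwise put $y=0$. In both cases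
\[
\mathbb{E}\min(Y,my)=y,\qquad\mathbb{P}(Y>my)\le1/m .
\]

\emph{The truncated part.} Let $y>0$ and $V=m^{-1}\sum_u\min(Y^{(u)},my)$. Then $\mathbb{E}V=y$ and $\operatorname{Var}V\le m^{-1}\cdot my\cdot y$, so $\mathbb{E}V^2\le2y^2$. The Paley--Zygmund inequality $\mathbb{P}(V\ge\frac12\mathbb{E}V)\ge\frac14(\mathbb{E}V)^2/\mathbb{E}V^2$ gives $\mathbb{P}(V\ge y/2)\ge\frac18$, so $H'\ge\frac18(y/2)^{1/q}$. Thus $y\le2\cdot8^q(H')^q$, also when $y=0$.

\emph{The large part.} Considering the disjoint events on which exactly one copy exceeds $my$,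
\[
H'\ge m^{-1/q}\,\mathbb{E}\max_u(Y^{(u)})^{1/q}\ge m^{-1/q}\,m\,\mathbb{E}[Y^{1/q};Y>my]\,\mathbb{P}(Y\le my)^{m-1},
\]
and the last factor is $1$ for $m=1$ and at least $(1-1/m)^{m-1}\ge1/e$ for $m\ge2$. So $\mathbb{E}[Y^{1/q};Y>my]\le e\,m^{-1/q'}H'$.

Now $Y_l\le\min(Y_l,my_l)+Y_l\mathbf{1}[Y_l>my_l]$. By subadditivity of $u^{1/q}$ and Jensen's inequality,
\[
\mathbb{E}\Big(\sum_lY_l\Big)^{1/q}\le\Big(\sum_ly_l\Big)^{1/q}+\sum_l\mathbb{E}[Y_l^{1/q};Y_l>my_l]\le16\Big(\sum_l(H_l')^q\Big)^{1/q}+e\,m^{-1/q'}\sum_lH_l' .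
\]
By H\"older's inequality $\sum_lH_l'\le|A|^{1/q'}(\sum_l(H_l')^q)^{1/q}$, and $16+e\le19$.
\end{proof}

\subsection{The functions $H_{l,t}$}

Fix $T\ge1$, put $n=n_T\ge\rho_T$, and let $k_1<\dots<k_n$ be the indices at which the $n$ clusters of height $T$ end, so that $d_{k_l-t}=t$ for $0\le t\le T$. For $1\le t\le T$ and $k=k_l-t$ put
\[
p_{l,t}=2^{J_k+1},\qquad p'_{l,t}=2^{\lceil q't\rceil}p_{l,t},\qquad p_{l,0}=2^{J_{k_l}+1}.
\]
The lengthened block stays in its scale: $p'_{l,t}\le2^{J_{k+1}}$, because $t=d_k\le k$ gives $\lceil q't\rceil+1\le q't+2\le2q'(k+1)\le L_k$. This is the reason for the linear growth of $L_k$. Since $k+1\le k_l$, also $p'_{l,t}\le p_{l,0}$. Take $p^*=\sum_{l\le n}p_{l,0}$ in Lemma~\ref{lem:iid} and define functions of $s$, finite almost everywhere, by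
\[
H_{l,t}=2^{-(k_l-t)}H(p'_{l,t})\ \ (1\le t\le T),\qquad H_{l,0}=2^{-k_l}H(p_{l,0}),\qquad\beta=\Big(\frac1n\sum_{l\le n}H_{l,0}^q\Big)^{1/q}.
\]
With $B=C_1C_2$ and $c=1/(76\,C_0C_2)$, which do not depend on $T$, the following hold for $1\le l\le n$ and $1\le t\le T$:
\begin{enumerate}
\item[(H1)] $H_{l,t}\le2^tH_{l,0}$;
\item[(H2)] $\int_0^1H_{l,t}\,ds\le B$;
\item[(H3)] $\int_0^1\beta\,ds\le B$;
\item[(H4)] $\int_0^1(\sum_{l\in A}H_{l,t}^q)^{1/q}ds\ge c\rho_t$ for every $A\subset\{1,\dots,n\}$ with $|A|=\lfloor\rho_t\rfloor$.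
\end{enumerate}

(H1) is the monotonicity of $H$ and $p'_{l,t}\le p_{l,0}$.

(H2): the integral is the middle term of \eqref{eq:iid} for one block of scale $k_l-t$ and length $p'_{l,t}$, whose norm is at most $C_1$ by Lemma~\ref{lem:blocks}(a).

(H3): take disjoint sets $M_l\subset\{1,\dots,p^*\}$ with $|M_l|=p_{l,0}$, and let $Z_l^q=2^{-k_lq}p_{l,0}^{-1}\sum_{j\in M_l}\gamma_j$, so $\mathbb{E}_\pi Z_l=H_{l,0}$. By \eqref{eq:mink}, $n^{1/q}\beta\le\mathbb{E}_\pi(\sum_lZ_l^q)^{1/q}$. The integral of the right side is the middle term of \eqref{eq:iid} for a sum of $n$ blocks of scales $k_l$, which have height $0$; by Lemma~\ref{lem:blocks}(a) it is at most $C_2C_1n^{1/q}$.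

(H4): take disjoint sets $M_l\subset\{1,\dots,p^*\}$, $l\in A$, with $|M_l|=p_{l,t}$, and let $Y_l=2^{-(k_l-t)q}p_{l,t}^{-1}\sum_{j\in M_l}\gamma_j$. Since $\rho_t/2\le|A|\le\rho_t$, we have $\min(|A|,2^t|A|^{1/q})=|A|\ge\rho_t/2$, so Lemma~\ref{lem:blocks}(b) and \eqref{eq:iid} give $\int_0^1\mathbb{E}_\pi(\sum_{l\in A}Y_l)^{1/q}ds\ge\rho_t/(4C_0C_2)$. For fixed $s$ the $Y_l$ are independent. Apply Lemma~\ref{lem:average} with $m=2^{\lceil q't\rceil}\ge|A|$. The average of $m$ independent copies of $Y_l$ has the law of $2^{-(k_l-t)q}(p'_{l,t})^{-1}\sum_{j\le p'_{l,t}}\gamma_j$, so $H_l'=H_{l,t}$.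

\subsection{The contributions of the heights add up}

The following lemma contradicts (H1)--(H4) for large $T$, which proves part (iii) and completes the proof of Theorem~\ref{thm:A}. It is the robust form of Example~\ref{ex:toy}. There the sets $D_t$ were given; here we define $D_t$ as the set of indices where $H_{l,t}$ exceeds its average by the factor $\rho_t/K$, and we use only every $b$-th height, so that the overlaps are negligible.

\begin{lemma}\label{lem:count}
Let $B,c>0$. There is $T_0$, depending only on $q,B,c$, such that for $T\ge T_0$ and $n\ge\rho_T$ there are no measurable functions $H_{l,t}\ge0$ on $[0,1]$, $1\le l\le n$, $0\le t\le T$, satisfying \emph{(H1)--(H4)}.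
\end{lemma}

\begin{proof}
Choose $K\ge1$ with $BK^{-1/q'}\le c/2$, and then an integer $b\ge1$ such that $\zeta=2K2^{-q'b}$ satisfies $B\zeta^{1/q'}\le c/4$. Let $T\ge b$, suppose the functions exist, and let $\mathcal{T}$ be the set of multiples of $b$ in $[1,T]$. For $t\in\mathcal{T}$ define sets depending on $s$:
\[
D_t=\Big\{l:H_{l,t}>\frac{\rho_t}{Kn}\sum_{l'\le n}H_{l',t}\Big\},\qquad F_t=D_t\cap\bigcup_{t'\in\mathcal{T},\,t'>t}D_{t'},\qquad D_t'=D_t\setminus F_t .
\]
The sets $D_t'$, $t\in\mathcal{T}$, are disjoint, $|D_t|\le Kn/\rho_t$, and $|F_t|\le\sum_{i\ge1}Kn\rho_t^{-1}2^{-q'bi}\le\zeta n/\rho_t$.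

Fix $t\in\mathcal{T}$ and let $A$ be a uniformly random subset of $\{1,\dots,n\}$ of size $\lfloor\rho_t\rfloor\le n$. Each $l$ belongs to $A$ with probability at most $\rho_t/n$, so by \eqref{eq:mink}, for fixed $s$ and any set $E$,
\begin{equation}\label{eq:randomA}
\mathbb{E}_A\Big(\sum_{l\in A\cap E}H_{l,t}^q\Big)^{1/q}\le\Big(\mathbb{E}_A\sum_{l\in A\cap E}H_{l,t}^q\Big)^{1/q}\le\Big(\frac{\rho_t}n\sum_{l\in E}H_{l,t}^q\Big)^{1/q}.
\end{equation}
By (H4), $\int_0^1\mathbb{E}_A(\sum_{l\in A}H_{l,t}^q)^{1/q}ds\ge c\rho_t$. We show that the indices in $D_t'$ carry a quarter of this.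

\emph{Indices outside $D_t$.} For them $H_{l,t}^q\le(\frac{\rho_t}{Kn}\sum_{l'}H_{l',t})^{q-1}H_{l,t}$, so by \eqref{eq:randomA}
\[
\mathbb{E}_A\Big(\sum_{l\in A\setminus D_t}H_{l,t}^q\Big)^{1/q}\le\Big(\frac{\rho_t}n\Big)^{1/q}\Big(\frac{\rho_t}{Kn}\Big)^{1/q'}\sum_lH_{l,t}=K^{-1/q'}\frac{\rho_t}n\sum_lH_{l,t}.
\]
By (H2) the integral is at most $K^{-1/q'}B\rho_t\le\frac c2\rho_t$.

\emph{Indices in $F_t$.} The set $A$ meets $F_t$ with probability at most $\rho_t|F_t|/n\le\zeta$. By H\"older's inequality, the second inequality in \eqref{eq:randomA} and (H1),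
\[
\mathbb{E}_A\Big(\sum_{l\in A\cap F_t}H_{l,t}^q\Big)^{1/q}\le\zeta^{1/q'}\Big(\frac{\rho_t}n\sum_lH_{l,t}^q\Big)^{1/q}\le\zeta^{1/q'}\rho_t^{1/q}2^t\beta=\zeta^{1/q'}\rho_t\beta .
\]
By (H3) the integral is at most $\zeta^{1/q'}B\rho_t\le\frac c4\rho_t$.

\emph{Indices in $D_t'$.} Let $\alpha_t=(\frac1n\sum_{l\in D_t'}H_{l,0}^q)^{1/q}$. By the triangle inequality in $\ell_q$, the two bounds above, \eqref{eq:randomA} and (H1),
\[
\frac c4\rho_t\le\int_0^1\mathbb{E}_A\Big(\sum_{l\in A\cap D_t'}H_{l,t}^q\Big)^{1/q}ds\le\rho_t^{1/q}2^t\int_0^1\alpha_t\,ds=\rho_t\int_0^1\alpha_t\,ds .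
\]
So $\int_0^1\alpha_t\,ds\ge c/4$ for each $t\in\mathcal{T}$. By disjointness $\beta^q\ge\sum_{t\in\mathcal{T}}\alpha_t^q$, and (H3) and \eqref{eq:mink} give
\[
B\ge\int_0^1\Big(\sum_{t\in\mathcal{T}}\alpha_t^q\Big)^{1/q}ds\ge\Big(\sum_{t\in\mathcal{T}}\Big(\int_0^1\alpha_t\,ds\Big)^q\Big)^{1/q}\ge\frac c4\lfloor T/b\rfloor^{1/q}.
\]
This is false for large $T$, since $b$ depends only on $q,B,c$.
\end{proof}

The identity $\rho_t^{1/q}2^t=\rho_t$ in the last step expresses that the descent has maximal speed. With a factor $2^{(1+\varepsilon)t}$ in (H1), the step would give only $\int\alpha_t\ge\mathrm{const}\cdot2^{-\varepsilon t}$, and the sum over $t$ would stay bounded.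

\section{Function spaces}\label{sec:function}

Let $X$ be a rearrangement invariant space on $I=[0,1]$ or $[0,\infty)$ satisfying the hypotheses of Theorem~\ref{thm:B} for the exponent $q$, and let $J$ and $C$ be as in Proposition~\ref{prop:finite}. That proposition embeds each finite-dimensional lattice of dyadic step functions, but the embeddings for different levels are unrelated. We encode each of them as a measure on one compact space and pass to a limit.

\emph{Dyadic step functions are dense.} The space $X$ is separable, being isomorphic to a subspace of $L_1$, so it contains no isomorphic copy of $\ell_\infty$. As an ideal of measurable functions it is $\sigma$-order complete: an order bounded sequence has its pointwise supremum in $X$. A $\sigma$-order complete Banach lattice that contains no isomorphic copy of $\ell_\infty$ has $\sigma$-order continuous norm \cite[Prop.~1.a.7]{LT}, that is, $f_j\downarrow0$ implies $\|f_j\|\to0$. Every $f\ge0$ in $X$ is the pointwise limit of an increasing sequence of simple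 functions with supports of finite measure, so these are dense. Also $\|\mathbf{1}_E\|=\|\mathbf{1}_{[0,|E|)}\|\to0$ as $|E|\to0$, and a set of finite measure differs from a finite union of dyadic intervals by a set of small measure. Hence $V=\bigcup_nV_n$ is dense in $X$, where $V_n$ is the span of the functions $\mathbf{1}_\Delta$, $\Delta\in\mathcal{D}_n$, and $\mathcal{D}_n$ is the set of the intervals $[j2^{-n},(j+1)2^{-n})$ contained in $I\cap[0,2^n)$. The $V_n$ are increasing sublattices.

\emph{Step functions as continuous functions.} A limit argument needs continuous test functions, so we replace each unit interval by a Cantor set. Let $\mathcal{C}$ be the middle-thirds Cantor set and $\Omega_N=\{2^{-N}(1+x/2):x\in\mathcal{C}\}$, $N\ge1$; these sets are disjoint. Put $\Omega=\Omega_1$ if $I=[0,1]$ and $\Omega=\{0\}\cup\bigcup_N\Omega_N$ if $I=[0,\infty)$, a compact subset of $[0,1]$. If $\Delta\subset[N-1,N)$ is the dyadic interval of length $2^{-n}$ with left endpoint $N-1+\sum_{j\le n}\varepsilon_j2^{-j}$,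 $\varepsilon_j\in\{0,1\}$, let $\hat\Delta\subset\Omega_N$ be the set of points whose parameter $x$ has ternary digits in $\{0,2\}$ beginning with $2\varepsilon_1,\dots,2\varepsilon_n$. The set $\hat\Delta$ is closed and open in $\Omega$, disjoint intervals give disjoint sets, and $\hat\Delta$ is the union of the sets of the two halves of $\Delta$.

To keep the total mass bounded we normalize by a strictly positive function. Let $c_N=2^{-N}/\|\mathbf{1}_{[0,1)}\|$, put $g_\Delta=c_N$ for $\Delta\subset[N-1,N)$, and note that $\|\sum_{\Delta\in\mathcal{D}_n}g_\Delta\mathbf{1}_\Delta\|\le1$. For $f=\sum_{\Delta\in\mathcal{D}_n}a_\Delta\mathbf{1}_\Delta$ put $\varphi_f=\sum_\Delta(a_\Delta/g_\Delta)\mathbf{1}_{\hat\Delta}\in C(\Omega)$. This does not depend on the level $n$ used to write $f$, and $f\mapsto\varphi_f$ is linear on $V$ with $\varphi_{|f|}=|\varphi_f|$.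

\emph{The measures $\mu_n$ and their limit.} Let $P(\Omega)$ be the set of Borel probability measures on $\Omega$ with the weak* topology, a compact metrizable space. For $f\in V$ the function $\Psi_f(\nu)=(\int|\varphi_f|^q\,d\nu)^{1/q}$ is continuous on $P(\Omega)$. Fix $n$, put $w_\Delta=|J\mathbf{1}_\Delta|^q$ for $\Delta\in\mathcal{D}_n$ and $G=\sum_\Delta g_\Delta^qw_\Delta$, and choose points $t_\Delta\in\hat\Delta$. Where $0<G(s)<\infty$ let
\[
\nu_s=G(s)^{-1}\sum_\Delta g_\Delta^qw_\Delta(s)\,\delta_{t_\Delta}\in P(\Omega),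
\]
and elsewhere let $\nu_s$ be a fixed measure; the map $s\mapsto\nu_s$ is measurable, having measurable coordinates in a finite-dimensional simplex. For $f=\sum a_\Delta\mathbf{1}_\Delta\in V_n$ we have $(\sum|a_\Delta|^qw_\Delta)^{1/q}=G^{1/q}\Psi_f(\nu_s)$ almost everywhere; where $G=0$ both sides vanish. Let $\mu_n$ be the image of the measure $G^{1/q}ds$ under $s\mapsto\nu_s$. By \eqref{eq:finite}, its mass is $\int_0^1G^{1/q}ds\le C$, and
\begin{equation}\label{eq:limit}
C^{-1}\|f\|\le\int_{P(\Omega)}\Psi_f\,d\mu_n\le C\|f\|,\qquad f\in V_n .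
\end{equation}
A subsequence of $(\mu_n)$ converges weak* to a finite positive measure $\mu$ on $P(\Omega)$. Each $f\in V$ lies in $V_n$ for all large $n$, so \eqref{eq:limit} holds with $\mu$ in place of $\mu_n$ for all $f\in V$. In particular $\bar\mu=\mu(P(\Omega))>0$.

\emph{Transfer to $[0,1]^2$.} For $\nu\in P(\Omega)$ and $0<\tau<1$ let $Q(\nu,\tau)=\inf\{x\in[0,1]:\nu([0,x])\ge\tau\}$ be the quantile function. Then $Q(\nu,\tau)\le x$ if and only if $\nu([0,x])\ge\tau$. This has three consequences. The map $Q$ is Borel, since $\nu\mapsto\nu([0,x])$ is upper semicontinuous. The map $Q(\nu,\cdot)$ carries Lebesgue measure to $\nu$. And $x=Q(\nu,\tau)$ lies in the closed set $\Omega$, since every neighborhood of $x$ has positive $\nu$-measure. Every Borel probability measure on a compact metric space is the image of Lebesgue measure on $[0,1]$ under a Borel map; let $\psi$ be such a map for $\mu/\bar\mu$. For $f\in V$ put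
\[
(Uf)(s,\tau)=\varphi_f\big(Q(\psi(s),\tau)\big).
\]
This is a bounded Borel function, $U$ is linear, $U|f|=|Uf|$, and $\|Uf\|=\int_0^1\Psi_f(\psi(s))\,ds=\bar\mu^{-1}\int\Psi_f\,d\mu$. So $(C\bar\mu)^{-1}\|f\|\le\|Uf\|\le C\bar\mu^{-1}\|f\|$ on $V$. Since $V$ is a dense sublattice, $U$ extends to an order embedding of $X$ into $L_1(L_q)$. This completes the proof of Theorem~\ref{thm:B}.

\begin{thebibliography}{9}

\bibitem{source}
\emph{Some results on symmetric subspaces of $L_1$}, \texttt{http://matwbn.icm.edu.pl/ksiazki/sm/sm89/sm8913.pdf}.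

\bibitem{LT}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces II}.

\end{thebibliography}
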